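\title{Weighted earliness and tardiness about a large common due date is strongly NP-hard}

\begin{abstract}
We consider the problem of scheduling $n$ jobs on a single machine about a common due date that is at least the total processing time, where each job has one weight for earliness and another for tardiness. We prove that minimizing the total weighted earliness and tardiness is NP-hard in the strong sense, even when all processing times lie within a factor $1+\varepsilon$ of each other and all $2n$ weights lie within a factor $1+\varepsilon$ of each other. Unless $\mathrm{P}=\mathrm{NP}$ the problem has neither a pseudopolynomial-time algorithm nor an FPTAS. The proof writes the cost as a weighted sum of squares, centers the squares at prescribed targets, and chooses the processing times so that the resulting linear terms almost cancel; the targets encode an exact cover. We also give polynomial or pseudopolynomial algorithms for several special cases, which show that the restrictions in the hardness result cannot be tightened to equalities.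
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A single machine has to process the jobs of a set $N=\{1,\dots,n\}$, one at a time and without preemption. Job $j$ takes $p_j$ time units, where $p_j$ is a positive integer. We write $p(A)=\sum_{j\in A}p_j$ for $A\subseteq N$ and $P=p(N)$. A \emph{schedule} assigns to each job a real start time $\ge 0$ so that no two jobs overlap; idle time is allowed, before the first job and between jobs. The completion time $C_j$ of job $j$ is its start time plus $p_j$. All jobs have a common due date $d$, an integer that is \emph{large}: $d\ge P$. Job $j$ is \emph{early} if $C_j\le d$ and \emph{late} otherwise, and its earliness and tardiness are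
\[
E_j=\max\{0,d-C_j\},\qquad T_j=\max\{0,C_j-d\}.
\]
Each job has two positive integer weights $w_j^E$ and $w_j^T$, and the \emph{cost} of a schedule, to be minimized, is
\[
\sum_{j\in N}\bigl(w_j^EE_j+w_j^TT_j\bigr).
\]
In the three-field notation this is the problem $1|d_j=d,\,p(N)\le d|\sum(w_j^EE_j+w_j^TT_j)$. An instance consists of the integers $n$, $p_j$, $w_j^E$, $w_j^T$ and $d$, written in binary.

Every job would like to complete exactly at $d$, and only one can; the cost measures how far the others are pushed away, at a rate that depends on the job and on the side. The condition $d\ge P$ says that there is room before $d$ for any set of jobs, so that time $0$ never interferes. With one job the optimal cost is $0$. With two jobs, one completes at $d$ and the other is placed directly before or directly after it, and the optimal cost is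
\[
\min\{w_1^Ep_2,\ w_2^Ep_1,\ w_1^Tp_1,\ w_2^Tp_2\}
\]
(this follows from Lemma~\ref{lem:split} below). The two sides differ in one respect: a late job pays for its own length, an early job does not. This small asymmetry will be the lever of our construction.

For the symmetric problem, in which $w_j^E=w_j^T$ for every $j$, the following is known: it is solvable in $O(n\log n)$ time if all weights are equal, and otherwise it is NP-hard in the ordinary sense and admits a pseudopolynomial dynamic programming algorithm. The problem with two weights per job contains the symmetric one, so it is NP-hard, and the question is whether large numbers are the only source of its hardness.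

We recall the terms. An algorithm for our problem is \emph{pseudopolynomial} if its running time is bounded by a polynomial in $n$ and $\max_j\{p_j,w_j^E,w_j^T\}$; the due date is left out because it does not affect the optimal cost (Lemma~\ref{lem:split}). A decision problem is \emph{strongly NP-complete} if it is in NP and stays NP-complete on the instances whose numbers are bounded by a fixed polynomial in the length of the instance; a minimization problem is \emph{NP-hard in the strong sense} if the question ``is the optimum at most $Y$?'' is NP-hard on such instances. On these instances a pseudopolynomial algorithm runs in polynomial time, so if $\mathrm{P}\ne\mathrm{NP}$ a problem cannot be both strongly NP-hard and pseudopolynomially solvable; the two alternatives are not known to be exhaustive. An \emph{FPTAS} is an algorithm that, given an instance and an accuracy $\varepsilon'>0$, returns a schedule whose cost is at most $1+\varepsilon'$ times the optimum, in time polynomial in the length of the instance and $1/\varepsilon'$.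

It is stated as open in \cite{fptas} whether the problem with two weights per job is NP-hard in the strong sense or solvable in pseudopolynomial time. Put
\[
r_j=\frac{w_j^T}{p_j},\qquad s_j=\frac{w_j^E}{p_j}.
\]
Once it is decided which jobs are late, the late jobs are best sorted by $r_j$ and the early jobs by $s_j$, so the problem is a choice of a subset, as in a partition or knapsack problem. In the symmetric case the two sorting orders coincide, and a dynamic program has to remember a single number. Such programs survive when the two orders agree, when they are opposite, and when one of the two ratios takes few values. One might therefore guess that a pseudopolynomial algorithm exists in general, or at least when $w_j^E$ is close to $w_j^T$. The guess is wrong, because what matters is not how close the ratios are but how their two orders interlace.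

\begin{theorem}\label{thm:strong}
Given an instance with $d\ge P$ and an integer $Y$, deciding whether there is a schedule with $\sum_j(w_j^EE_j+w_j^TT_j)\le Y$ is strongly NP-complete. So the problem is NP-hard in the strong sense, and unless $\mathrm{P}=\mathrm{NP}$ it has no pseudopolynomial-time algorithm.
\end{theorem}

Let $p_{\max}$ and $p_{\min}$ be the largest and the smallest processing time.

\begin{theorem}\label{thm:near}
For every fixed $\varepsilon\in(0,1]$ the problem remains strongly NP-hard on the instances in which $p_{\max}\le(1+\varepsilon)p_{\min}$, $w_j^T<w_j^E$ for all $j$, and the largest of all $2n$ weights is at most $1+\varepsilon$ times the smallest. Unless $\mathrm{P}=\mathrm{NP}$ there is no FPTAS, even on these instances.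
\end{theorem}

\begin{theorem}\label{thm:easy}
\begin{enumerate}
\item[(a)] If all $p_j$ are equal, the problem is solvable in $O(n^3)$ time.
\item[(b)] If the jobs can be numbered so that $r_1\ge\dots\ge r_n$ and $s_1\ge\dots\ge s_n$ (in particular, if $w_j^E=\lambda w_j^T$ for all $j$ and a constant $\lambda$), it is solvable in $O(n\log n+nP)$ time. If they can be numbered so that $r_1\ge\dots\ge r_n$ and $s_1\le\dots\le s_n$, it is solvable in $O(n\log n+nP^2)$ time.
\item[(c)] If the $s_j$, or the $r_j$, take at most $g$ distinct values with $g$ fixed, it is solvable in pseudopolynomial time.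
\end{enumerate}
\end{theorem}

So, unless $\mathrm{P}=\mathrm{NP}$, the factor $1+\varepsilon$ for the processing times in Theorem~\ref{thm:near} cannot be replaced by equality, by (a), and the condition $w_j^T<w_j^E\le(1+\varepsilon)w_j^T$, which holds on the instances of Theorem~\ref{thm:near}, cannot be replaced by $w_j^E=w_j^T$, by (b).

Section~\ref{sec:cost} expresses the optimal cost through the set of late jobs. Section~\ref{sec:easy} proves Theorem~\ref{thm:easy}, which tells us what a hard instance has to avoid. Section~\ref{sec:idea} presents the method and works it out on three jobs; Sections~\ref{sec:reduction} and~\ref{sec:near} prove Theorems~\ref{thm:strong} and~\ref{thm:near}.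

\section{The cost as a function of the set of late jobs}\label{sec:cost}

Throughout, $A\subseteq N$ is a set of jobs and $B=N\setminus A$. A schedule is \emph{split with late set $A$} if it processes $B$ in $[d-p(B),d]$ and $A$ in $[d,d+p(A)]$, without idle time. It is a \emph{Smith schedule} of $A$ if, moreover, the $r_j$ of the jobs of $A$ are nonincreasing as one moves forward from $d$ and the $s_j$ of the jobs of $B$ are nonincreasing as one moves backward from $d$; ties are broken arbitrarily. Put
\begin{equation}\label{eq:pairs}
f(A)=\sum_{j\in A}p_j^2r_j+\sum_{\{j,l\}\subseteq A}p_jp_l\min(r_j,r_l)+\sum_{\{j,l\}\subseteq B}p_jp_l\min(s_j,s_l),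
\end{equation}
where $\{j,l\}$ runs over unordered pairs of distinct jobs.

\begin{lemma}\label{lem:split}
For every $A\subseteq N$, a Smith schedule of $A$ is feasible and has cost $f(A)$, which is an integer; the first two sums in \eqref{eq:pairs} are the cost of its late jobs and the third is the cost of its early jobs. Every schedule has cost at least $\min_Af(A)$. Hence the optimal cost is $\min_{A\subseteq N}f(A)$.
\end{lemma}

\begin{proof}
A split schedule starts at $d-p(B)\ge d-P\ge0$, so it is feasible, and its completion times are integers, so its cost is an integer.

\emph{Every schedule costs at least as much as some split schedule.} In a given schedule each job completes by $d$, or starts at $d$ or later, or \emph{straddles} $d$, that is, starts before $d$ and completes after $d$. At most one job straddles. If none does, move the jobs that complete by $d$ to the right, keeping their order, until they are contiguous and end at $d$, and move the others to the left until they are contiguous and begin at $d$. No earliness or tardiness increases, and the result is split.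

Now let $j_0$ straddle $d$, with start time $a<d<C_{j_0}$. Close the gaps in the same way, so that the jobs before $j_0$ end at $a$ and those after $j_0$ begin at $C_{j_0}$; again the cost does not increase. The schedule is now one block. Translate it by $\tau\in[d-C_{j_0},\,d-a]$, an interval that contains $0$. In the leftmost position $j_0$ completes at $d$, so the block starts at $d$ minus the total length of some jobs, which is at least $d-P\ge0$; thus all these positions are feasible. For all such $\tau$ the jobs before $j_0$ complete by $d$, while $j_0$ and the jobs after it complete at $d$ or later. So the cost is an affine function of $\tau$ and is smallest at an endpoint. At the endpoints $j_0$ completes at $d$ or starts at $d$, and the schedule is split.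

\emph{Among the split schedules with late set $A$, a Smith schedule is cheapest and costs $f(A)$.} For $j\in A$, the tardiness $T_j$ is $p_j$ plus the total length of the jobs between $d$ and $j$. Since $w_j^T=p_jr_j$, job $j$ pays $p_j^2r_j$ for its own length, and a pair $\{j,l\}\subseteq A$ in which $j$ is farther from $d$ contributes $w_j^Tp_l=p_jp_lr_j\ge p_jp_l\min(r_j,r_l)$. In a Smith schedule equality holds for every pair. (This is Smith's rule for the total weighted completion time.) For $j\in B$, the earliness $E_j$ is the total length of the jobs between $j$ and $d$, without $p_j$ itself. A pair $\{j,l\}\subseteq B$ in which $j$ is farther from $d$ contributes $p_jp_ls_j\ge p_jp_l\min(s_j,s_l)$, with equality for every pair in a Smith schedule.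
\end{proof}

The function $f$ does not involve $d$. The hypothesis $d\ge P$ was used twice, each time for feasibility, and the lemma fails without it: for one job with $p_1=2$ and $d=1$ the optimal cost is $w_1^T$, while $f(\emptyset)=0$. The lemma also puts the decision problem of Theorem~\ref{thm:strong} in NP, although start times are real: a set $A$ with $f(A)\le Y$ is a certificate.

The matrix $\min(r_j,r_l)$ in \eqref{eq:pairs} is a positive combination of rank-one matrices, one for each level that the ratios reach, and this turns $f$ into a sum of squares. Let
\[
0=\rho_0<\rho_1<\dots<\rho_m,\qquad 0=\sigma_0<\sigma_1<\dots<\sigma_{m'}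
\]
be such that every $r_j$ is one of the $\rho_i$ and every $s_j$ is one of the $\sigma_e$. If $r_j=\rho_i$ and $s_j=\sigma_e$, we say that job $j$ lies in \emph{row} $i(j)=i$ and \emph{column} $e(j)=e$. The \emph{steps} are $\delta_i=\rho_i-\rho_{i-1}>0$ and $\eta_e=\sigma_e-\sigma_{e-1}>0$. For $A\subseteq N$ let
\[
U_i=\sum_{j\in A,\ i(j)\ge i}p_j,\qquad V_e=\sum_{j\in B,\ e(j)\ge e}p_j
\]
be the late length in rows $i,\dots,m$ and the early length in columns $e,\dots,m'$.

\begin{lemma}\label{lem:squares}
In a Smith schedule of $A$ the late jobs and the early jobs cost, respectively,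
\begin{equation}\label{eq:squares}
\frac12\sum_{i=1}^m\delta_iU_i^2+\frac12\sum_{j\in A}p_j^2r_j
\qquad\text{and}\qquad
\frac12\sum_{e=1}^{m'}\eta_eV_e^2-\frac12\sum_{j\in B}p_j^2s_j ,
\end{equation}
and $f(A)$ is the sum of these two expressions.
\end{lemma}

\begin{proof}
The number $\min(r_j,r_l)$ is the sum of the $\delta_i$ over all $i$ with $i\le i(j)$ and $i\le i(l)$. Summing over ordered pairs $(j,l)\in A\times A$, the case $j=l$ included, gives
\[
\sum_{i=1}^m\delta_iU_i^2=\sum_{j,l\in A}p_jp_l\min(r_j,r_l)=2\sum_{\{j,l\}\subseteq A}p_jp_l\min(r_j,r_l)+\sum_{j\in A}p_j^2r_j .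
\]
Halve this and add $\frac12\sum_{j\in A}p_j^2r_j$ to obtain the first two sums of \eqref{eq:pairs}. The same identity for $B$, $s_j$, $\eta_e$, $V_e$, halved and diminished by $\frac12\sum_{j\in B}p_j^2s_j$, gives the third sum.
\end{proof}

The opposite signs of the diagonal terms in \eqref{eq:squares} record that a late job pays for its own length and an early job does not.

\section{Tractable cases}\label{sec:easy}

By Lemma~\ref{lem:split} it suffices to minimize the cost of a Smith schedule over all $A$. Running times count arithmetic operations, on numbers of polynomial length. For a given numbering let $P_j=p_1+\dots+p_j$; a table entry is $\infty$ if no partition of the jobs produces its state.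

\begin{proof}[Proof of Theorem~\ref{thm:easy}]
(a) Let $p_j=p$ for all $j$. Consider $2n$ positions: late position $l\in\{1,\dots,n\}$ is the interval $[d+(l-1)p,\,d+lp]$, where job $j$ costs $w_j^Tlp$, and early position $l\in\{1,\dots,n\}$ is the interval $[d-lp,\,d-(l-1)p]$, where job $j$ costs $w_j^E(l-1)p$. These intervals do not overlap and start at $d-np=d-P\ge0$ or later, so an assignment of the jobs to distinct positions is a feasible schedule, possibly with idle time, whose cost is the cost of the assignment. Every Smith schedule is such an assignment. So the optimum is the value of a linear assignment problem, of size $2n\times2n$ after adding $n$ dummy jobs of cost $0$, and this problem is solvable in $O(n^3)$ time.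

(b) The required numbering is found by sorting. Order the jobs by nonincreasing $r_j$, and break ties by nonincreasing $s_j$ in the first case and by nondecreasing $s_j$ in the second. If a numbering as in the first case exists, then $r_j>r_l$ implies $s_j\ge s_l$, so the sorted order is such a numbering; in the second case $r_j>r_l$ implies $s_j\le s_l$, with the same conclusion. If $w_j^E=\lambda w_j^T$, then $s_j=\lambda r_j$ and we are in the first case.

\emph{Same order.} For every $A$, placing the jobs on each side by increasing index away from $d$ gives a Smith schedule. Among the jobs $1,\dots,j$, job $j$ is then outermost on its side, and later jobs do not change its cost. Let $F_j(\ell)$ be the least cost of the jobs $1,\dots,j$ over their partitions with late length $\ell$. If $j$ is late, then $T_j=\ell$; if it is early, then $E_j=P_{j-1}-\ell$. Hence $F_0(0)=0$ and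
\[
F_j(\ell)=\min\bigl\{F_{j-1}(\ell-p_j)+w_j^T\ell,\ \ F_{j-1}(\ell)+w_j^E(P_{j-1}-\ell)\bigr\},
\]
and the optimum is $\min_\ell F_n(\ell)$. There are $O(nP)$ entries.

\emph{Opposite order.} Now a Smith schedule has increasing indices away from $d$ on the late side and toward $d$ on the early side, so the earliness of $j$ is the length of the early jobs of larger index, which are not yet chosen when $j$ is treated. We therefore fix the total early length $\mu\in\{0,\dots,P\}$ in advance. The state is the early length $v\le\mu$ among the jobs $1,\dots,j$. If $j$ is late, then $T_j=P_j-v$; if it is early and the final early length is $\mu$, then $E_j=\mu-v$. So let $F_0^\mu(0)=0$ and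
\[
F_j^\mu(v)=\min\bigl\{F_{j-1}^\mu(v)+w_j^T(P_j-v),\ \ F_{j-1}^\mu(v-p_j)+w_j^E(\mu-v)\bigr\}.
\]
The sequences of decisions that end in the state $v=\mu$ are the partitions with $p(B)=\mu$, and each is charged $f(A)$. The optimum is $\min_\mu F_n^\mu(\mu)$, and there are $O(nP^2)$ entries in all.

(c) Suppose first that the $s_j$ take the values $\sigma_1<\dots<\sigma_g$ (if there are fewer values, decrease $g$), so that there are $g$ columns. Number the jobs by nonincreasing $r_j$. The late cost is charged job by job as in (b). By \eqref{eq:squares} the early cost depends only on the early lengths $v_1,\dots,v_g$ of the columns and on a sum of terms that belong to single jobs. So take $v=(v_1,\dots,v_g)\in\{0,\dots,P\}^g$ as the state, let $G_0(0)=0$ and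
\[
G_j(v)=\min\Bigl\{G_{j-1}(v)+w_j^T\Bigl(P_j-\sum_ev_e\Bigr),\ \ G_{j-1}(v')-\tfrac12p_j^2s_j\Bigr\},
\]
where $v'$ arises from $v$ by subtracting $p_j$ from the coordinate $e(j)$. By Lemma~\ref{lem:squares} the optimum is the minimum over $v$ of $G_n(v)+\frac12\sum_{e=1}^g\eta_e(v_e+\dots+v_g)^2$. For fixed $g$ this takes $O(n\log n+n(P+1)^g)$ operations, which is pseudopolynomial because $P\le np_{\max}$.

If instead the $r_j$ take $g$ values, number the jobs by nonincreasing $s_j$ and let the state be the vector $(\ell_1,\dots,\ell_g)$ of late lengths of the rows. Making $j$ early keeps the state and costs $w_j^E(P_{j-1}-\sum_i\ell_i)$; making it late adds $p_j$ to $\ell_{i(j)}$ and costs $\frac12p_j^2r_j$; at the end one adds $\frac12\sum_{i=1}^g\delta_i(\ell_i+\dots+\ell_g)^2$. By \eqref{eq:squares} the total charge is $f(A)$, and the operation count is the same.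
\end{proof}

A proof of strong NP-hardness therefore has to use jobs of different lengths, an unbounded number of rows and of columns, and a placement of the jobs in the grid of rows and columns that is monotone in neither direction.

\section{Centering the squares at prescribed targets}\label{sec:idea}

An incidence matrix of sets and elements is such a placement. We would like a set $A$ to be cheap exactly when the late length in each row and the early length in each column have prescribed values, or equivalently when the $U_i$ and $V_e$ equal prescribed \emph{targets} $U_i^*$ and $V_e^*$. The squares in \eqref{eq:squares} are centered at $0$. Centering them at the targets produces linear terms, and the next lemma collects these job by job.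

\begin{lemma}\label{lem:center}
Let $U_1^*,\dots,U_m^*$ and $V_1^*,\dots,V_{m'}^*$ be real numbers, and put
\[
\Phi_i=\sum_{i'\le i}\delta_{i'}U_{i'}^*,\qquad \Gamma_e=\sum_{e'\le e}\eta_{e'}V_{e'}^*,\qquad y_j=\frac{2\bigl(\Gamma_{e(j)}-\Phi_{i(j)}\bigr)}{r_j+s_j}.
\]
For $A\subseteq N$ let $a_i=U_i-U_i^*$ and $b_e=V_e-V_e^*$. Then
\begin{equation}\label{eq:center}
f(A)=f_0+\frac12\sum_i\delta_ia_i^2+\frac12\sum_e\eta_eb_e^2+\sum_{j\in A}p_j\beta_j,
\end{equation}
where
\[
\beta_j=\Phi_{i(j)}-\Gamma_{e(j)}+\tfrac12p_j(r_j+s_j)=\tfrac12(r_j+s_j)(p_j-y_j)
\]
and the constant
\[
f_0=-\frac12\sum_i\delta_iU_i^{*2}-\frac12\sum_e\eta_eV_e^{*2}+\sum_{j\in N}p_j\Gamma_{e(j)}-\frac12\sum_{j\in N}p_j^2s_j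
\]
does not depend on $A$.
\end{lemma}

\begin{proof}
In \eqref{eq:squares} substitute $U_i^2=a_i^2+2U_i^*U_i-U_i^{*2}$ and $V_e^2=b_e^2+2V_e^*V_e-V_e^{*2}$. A job $j\in A$ is counted in $U_i$ for $i\le i(j)$, and a job $j\in B$ in $V_e$ for $e\le e(j)$, so
\[
\sum_i\delta_iU_i^*U_i=\sum_{j\in A}p_j\Phi_{i(j)},\qquad \sum_e\eta_eV_e^*V_e=\sum_{j\in B}p_j\Gamma_{e(j)} .
\]
Write each sum over $B$, here and in \eqref{eq:squares}, as the sum over $N$ minus the sum over $A$. The sums over $N$ go into $f_0$, and a job $j\in A$ contributes $p_j\Phi_{i(j)}-p_j\Gamma_{e(j)}+\frac12p_j^2r_j+\frac12p_j^2s_j=p_j\beta_j$.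
\end{proof}

The number $y_j$ depends on the ratios and the targets but on no processing time. We may thus choose ratios and targets first, then set $p_j=y_j$, and finally $w_j^T=p_jr_j$, $w_j^E=p_js_j$. The linear term in \eqref{eq:center} vanishes, and $f(A)-f_0$ is a pure penalty for missing the targets. The term $\frac12p_j(r_j+s_j)$ that makes this possible comes from the diagonal terms of \eqref{eq:squares}. The price is that the lengths are no longer free: the ratios must be arranged so that the $y_j$ come out as the lengths that the combinatorial construction needs.

Which lengths does it need? If all jobs had one length, a row target would only fix the number of late jobs in the row. To encode the choice of a $k$-element set as a whole, we want rows whose $k$ jobs, one for each element, are all late or all early. Give these \emph{small} jobs length $k-1$, add $k-1$ \emph{big} jobs of length $k$, and prescribe the late length $k(k-1)$ for the row. Since $k-1$ and $k$ are coprime, only the small jobs together or the big jobs together reach this value. The larger length is obtained by putting the big jobs in a last column, separated from the others by a long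 step. The smallest case is $k=2$ with one row.

\begin{example}\label{ex:three}
Take two small jobs of length $1$ and one big job of length $2$. Let all three have $r_j=R$; let $s_j=S$ for the small jobs and $s_j=S+D$ for the big one. There is one row, with $\delta_1=R$, and there are two columns, with $\eta_1=S$, $\eta_2=D$. As targets take the values for ``small jobs late, big job early'': $U_1^*=V_1^*=V_2^*=2$. Then $\Phi_1=2R$, $\Gamma_1=2S$, $\Gamma_2=2S+2D$, and the equations $y_j=p_j$ read
\[
\frac{4(S-R)}{R+S}=1,\qquad \frac{4(S+D-R)}{R+S+D}=2,
\]
that is, $3S=5R$ and $D=3R-S$. Take $R=3$, $S=5$, $D=4$: the small jobs have $w^T=3$, $w^E=5$, and the big job has $w^T=6$, $w^E=18$. Since $U_1+V_1=4$, we have $b_1=-a_1$. With both small jobs late the cost is $3\cdot1+3\cdot2+0=9$ and all targets are met, so $f_0=9$ and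
\[
f(A)=9+4(U_1-2)^2+2(V_2-2)^2 .
\]
As a check, with only the big job late the cost is $6\cdot2+5\cdot1=17=9+0+8$, and with one small job late it is $3\cdot1+5\cdot2=13=9+4+0$. The first square vanishes only if $A$ consists of both small jobs or of the big job; the column term decides between the two.
\end{example}

With several rows the cancellation can no longer be exact. If the targets $U_i^*$ are nonnegative, then $\Phi_i+\frac12p\rho_i$ is strictly increasing in $i$ for fixed $p>0$, so two jobs of the same length and the same column in different rows cannot both have $\beta_j=0$. We therefore give up exact lengths. Let the rows have ratios $R+1,R+2,\dots$ and the columns $S+1,S+2,\dots$ with huge $R$, $S$, $D$, of order $Z$, and measure lengths in a large unit $K$. The long steps determine $y_j$ to first order, as in the example, and make it close to $K(k-1)$ or $Kk$; the unit steps separate the rows and the columns. Up to factors polynomial in $n$, three quantities compete.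
\begin{itemize}
\item A missed target costs about $K^2$, since it is missed by about a multiple of $K$ and every step is at least $1$.
\item The unit steps move $y_j$ away from its nominal value by about $K/Z$. So even the intended solution misses the targets by about $K/Z$, and since the steps add up to about $Z$, it pays about $Z(K/Z)^2=K^2/Z$.
\item Processing times must be integers. Rounding $y_j$ leaves $\beta_j$ of order $Z$, and the linear term is of order $KZ$.
\end{itemize}
The first quantity dominates if $1\ll Z\ll K$, and polynomial gaps suffice. The point is the second item: the long steps magnify the error only linearly in $Z$, while they shrink it quadratically.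

\section{Reduction from exact cover}\label{sec:reduction}

\subsection{Exact cover by $k$-sets}

Fix $k\ge3$. An instance of \emph{exact cover by $k$-sets} (X$k$C) consists of $X=\{1,\dots,kq\}$ with $q\ge1$ and $k$-element subsets $X_1,\dots,X_m$ of $X$. The question is whether there is an \emph{exact cover}, a set $I\subseteq\{1,\dots,m\}$ such that each element of $X$ lies in exactly one $X_i$ with $i\in I$; then $|I|=q$. Let $n_e=|\{i:e\in X_i\}|$. The case $k=3$ suffices for Theorem~\ref{thm:strong}; large $k$ will make the lengths $k-1$ and $k$ nearly equal in Theorem~\ref{thm:near}.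

\begin{lemma}\label{lem:xkc}
For every fixed $k\ge3$, X$k$C is NP-complete, also on the instances with $n_e\ge1$ for all $e\in X$. On these instances $q\le m$.
\end{lemma}

\begin{proof}
The problem is in NP, and X3C is NP-complete \cite[problem SP2]{gj}. Let $k>3$. Given an X3C instance with $|X|=3q$, add $q$ disjoint blocks $W_1,\dots,W_q$ of $k-3$ new elements each, and take all sets $X_i\cup W_v$, $1\le i\le m$, $1\le v\le q$. In an exact cover of the new instance the chosen sets meet $X$ in triples that cover each element of $X$ once, so they yield an exact cover of $X$. Conversely, an exact cover of $X$ consists of $q$ triples, and joining them to distinct blocks gives an exact cover of the new instance.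

An instance with some $n_e=0$ has no exact cover and can be replaced by a fixed one: $q=2$ and all $k$-subsets of $\{1,\dots,2k\}$ that contain $1$. These cover every element and no two are disjoint. Finally, $n_e\ge1$ gives $kq\le\sum_en_e=km$.
\end{proof}

From now on we fix an instance with all $n_e\ge1$ and put $h=k(k-1)$, $n=(2k-1)m$.

\subsection{Jobs, nominal lengths and nominal targets}

There are $m$ rows, one for each set, and $kq+1$ columns, one for each element and a last one. Row $i$ contains $k$ \emph{small} jobs $(i,e)$, $e\in X_i$, where $(i,e)$ lies in column $e$ and has \emph{nominal length} $\pi_j=k-1$, and $k-1$ \emph{big} jobs, which lie in column $kq+1$ and have nominal length $\pi_j=k$. This makes $n$ jobs; see Figure~\ref{fig:grid}. For $A\subseteq N$ let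
\[
u_i=\sum_{j\in A,\ i(j)\ge i}\pi_j,\qquad v_e=\sum_{j\in B,\ e(j)\ge e}\pi_j
\]
be the nominal versions of $U_i$ and $V_e$. The nominal targets are
\[
u_i^*=h(m-i+1)\quad(1\le i\le m),\qquad v_e^*=(k-1)\sum_{e'=e}^{kq}(n_{e'}-1)+hq\quad(1\le e\le kq+1),
\]
and $A$ is \emph{on target} if $u_i=u_i^*$ and $v_e=v_e^*$ for all $i$ and $e$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.7]
\foreach \x in {1,...,6} \node at (\x,0.9) {\small $S+\x$};
\node at (7.4,0.9) {\small $S+D$};
\node at (-0.2,0) {\small $R+1$};
\node at (-0.2,-1) {\small $R+2$};
\node at (-0.2,-2) {\small $R+3$};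
\draw[dashed] (6.65,1.2) -- (6.65,-2.4);
\foreach \x in {1,2,3} \node[circle,draw,fill,inner sep=2.5pt] at (\x,0) {};
\foreach \x in {3,4,5} \node[circle,draw,inner sep=2.5pt] at (\x,-1) {};
\foreach \x in {4,5,6} \node[circle,draw,fill,inner sep=2.5pt] at (\x,-2) {};
\foreach \x in {7.2,7.6} {
\node[rectangle,draw,inner sep=4pt] at (\x,0) {};
\node[rectangle,draw,fill,inner sep=4pt] at (\x,-1) {};
\node[rectangle,draw,inner sep=4pt] at (\x,-2) {};}
\end{tikzpicture}
\caption{The jobs for $k=3$, $X_1=\{1,2,3\}$, $X_2=\{3,4,5\}$, $X_3=\{4,5,6\}$. Circles are small jobs (nominal length $2$) and squares are big jobs (nominal length $3$); rows are labeled by the ratio $r_j$ and columns by the ratio $s_j$. The filled jobs are the late ones for the exact cover by $X_1$ and $X_3$: every row has late nominal length $6$, and each of the first six columns contains exactly one late job.}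
\label{fig:grid}
\end{figure}

\begin{lemma}\label{lem:comb}
There is an exact cover if and only if some $A\subseteq N$ is on target.
\end{lemma}

\begin{proof}
Taking differences of consecutive indices, $A$ is on target if and only if (i) in every row the late jobs have nominal length $h$; (ii) in every column $e\le kq$ the early jobs have nominal length $(k-1)(n_e-1)$, that is, exactly one of its $n_e$ jobs is late; and (iii) in column $kq+1$ the early jobs have nominal length $hq$.

Let $I$ be an exact cover, and let $A$ consist of the small jobs of the rows $i\in I$ and the big jobs of the rows $i\notin I$. A row contributes $k(k-1)=h$ or $(k-1)k=h$, which is (i). The job $(i,e)$ is late if and only if $i\in I$, and exactly one $i\in I$ has $e\in X_i$, which is (ii). The early big jobs are those of the $q$ rows in $I$, of nominal length $q(k-1)k$, which is (iii).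

Conversely, let $A$ be on target. If $\alpha$ small and $\alpha'$ big jobs of a row are late, then $(k-1)\alpha+k\alpha'=k(k-1)$ by (i). So $k$ divides $(k-1)\alpha$, hence $\alpha$, and $0\le\alpha\le k$ leaves $\alpha\in\{0,k\}$. Let $I$ be the set of rows with $\alpha=k$. For $e\in X_i$ the job $(i,e)$ is late if and only if $i\in I$, and by (ii) this happens for exactly one $i$. So $I$ is an exact cover.
\end{proof}

Since all $n_e\ge1$, the $v_e^*$ are nonincreasing in $e$, and since $\sum_e(n_e-1)=km-kq$,
\begin{equation}\label{eq:vrange}
hq=v_{kq+1}^*\le v_e^*\le v_1^*=(k-1)(km-kq)+hq=hm=u_1^* .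
\end{equation}

\subsection{Ratios, processing times and weights}

The targets are $U_i^*=Ku_i^*$ and $V_e^*=Kv_e^*$, and the ratios are
\[
\rho_i=R+i\quad(1\le i\le m),\qquad \sigma_e=S+e\quad(1\le e\le kq),\qquad \sigma_{kq+1}=S+D .
\]
To find $R$, $S$, $D$, keep only the long steps. By \eqref{eq:vrange}, $\Phi_i\approx KhmR$, $\Gamma_e\approx KhmS$ for $e\le kq$, and $\Gamma_{kq+1}\approx K(hmS+hqD)$. Asking that $y_j\approx K\pi_j$ for both kinds of jobs means
\begin{equation}\label{eq:RSD}
2hm(S-R)=(k-1)(R+S),\qquad 2hm(S-R)+2hqD=k(R+S+D).
\end{equation}
The first equation is $2km(S-R)=R+S$; given the first, the second is $k\bigl(2(k-1)q-1\bigr)D=R+S$. Both hold for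
\[
c=\bigl(2(k-1)q-1\bigr)Z,\qquad R=(2km-1)c,\qquad S=(2km+1)c,\qquad D=4mZ,
\]
because $S-R=2c$ and $R+S=4kmc$. (For $k=2$ and $m=q=Z=1$ these are the numbers $3,5,4$ of Example~\ref{ex:three}.) The two scales are
\[
Z=32n^8,\qquad K=16n^4Z=512n^{12}.
\]
The steps are $\delta_1=R+1$, $\eta_1=S+1$, $\eta_{kq+1}=D-kq$, and $\delta_i=\eta_e=1$ otherwise. All steps are at least $1$, since $kq\le km<4mZ$. With $\Phi_i$, $\Gamma_e$, $y_j$ as in Lemma~\ref{lem:center}, where $r_j=\rho_{i(j)}$ and $s_j=\sigma_{e(j)}$, define
\[
p_j=\bigl\lfloor y_j+\tfrac12\bigr\rfloor,\qquad w_j^T=p_jr_j,\qquad w_j^E=p_js_j,\qquad d=P .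
\]
Let $H=(R+m)+(S+D)$ be the sum of all steps $\delta_i$ and $\eta_e$; it is also an upper bound for $r_j+s_j$.

\begin{lemma}\label{lem:size}
We have $H\le2n^2Z$, and for every job $j$
\[
|p_j-K\pi_j|\le\theta:=\frac{n^2K}{Z}=\frac{K}{32n^6},\qquad 0<p_j\le nK .
\]
\end{lemma}

\begin{proof}
From $R+S=4kmc$ and $q\le m$,
\[
H=4km\bigl(2(k-1)q-1\bigr)Z+4mZ+m\le8k(k-1)m^2Z-4(k-1)mZ+m\le8k(k-1)m^2Z,
\]
and $4k(k-1)m^2\le(2k-1)^2m^2=n^2$.

Let $\varphi_i=\sum_{i'\le i}u_{i'}^*$ and, for $e\le kq$, $\gamma_e=\sum_{e'\le e}v_{e'}^*$; these are the contributions of the unit steps. By \eqref{eq:vrange}, $0\le\varphi_i\le hm^2$, $0\le\gamma_e\le khqm$ and $\gamma_{kq}\ge khq^2$, and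
\[
\Phi_i=K(hmR+\varphi_i),\qquad \Gamma_e=K(hmS+\gamma_e),\qquad \Gamma_{kq+1}=K\bigl(hmS+\gamma_{kq}+(D-kq)hq\bigr).
\]
Define $\xi_j$ by $\frac2K(\Gamma_{e(j)}-\Phi_{i(j)})=\pi_j(r_j+s_j)+\xi_j$, so that $y_j=K\pi_j+K\xi_j/(r_j+s_j)$. For a small job $(i,e)$ we have $r_j+s_j=R+S+i+e$, and the first equation of \eqref{eq:RSD} gives
\[
\tfrac2K(\Gamma_e-\Phi_i)=(k-1)(R+S)+2(\gamma_e-\varphi_i),\qquad \xi_j=2(\gamma_e-\varphi_i)-(k-1)(i+e).
\]
For a big job in row $i$ we have $r_j+s_j=R+S+D+i$, and the second equation of \eqref{eq:RSD} gives
\[
\tfrac2K(\Gamma_{kq+1}-\Phi_i)=k(R+S+D)+2(\gamma_{kq}-khq^2-\varphi_i),\qquad \xi_j=2(\gamma_{kq}-khq^2)-2\varphi_i-ki .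
\]
In both cases $\xi_j\le2khqm\le2k^3m^2$. For a lower bound, a small job has $i+e\le m+km$, so $(k-1)(i+e)\le(k^2-1)m$; a big job has $\gamma_{kq}-khq^2\ge0$ and $ki\le km\le(k^2-1)m$. In both cases
\[
-\xi_j\le2hm^2+(k^2-1)m\le(k-1)(3k+1)m^2\le3k^2m^2\le2k^3m^2 .
\]
Since $c\ge Z$, we have $r_j+s_j\ge R+S\ge4kmZ$, and therefore
\[
|y_j-K\pi_j|\le\frac{2k^3m^2K}{4kmZ}=\frac{k^2mK}{2Z}\le\frac{n^2K}{2Z}=\frac\theta2 .
\]
Rounding adds at most $\frac12\le\frac\theta2$, as $K\ge Z$. Finally, $\theta<K$ gives $0<(k-2)K<p_j<(k+1)K\le nK$.
\end{proof}

So the construction yields a valid instance with positive integer data, and its ratios are the prescribed $r_j$ and $s_j$.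

\subsection{The gap}

\begin{lemma}\label{lem:gap}
If $A$ is on target, then $f(A)\le f_0+\frac{K^2}{16}$. If not, then $f(A)\ge f_0+\frac{3K^2}{32}$.
\end{lemma}

\begin{proof}
We bound the terms of \eqref{eq:center}. Since $|p_j-y_j|\le\frac12$, we have $|\beta_j|\le\frac14(r_j+s_j)\le\frac H4$. By Lemma~\ref{lem:size} and $n^4Z=K/16$,
\begin{equation}\label{eq:linear}
\Bigl|\sum_{j\in A}p_j\beta_j\Bigr|\le n\cdot nK\cdot\frac{2n^2Z}{4}=\frac{n^4ZK}{2}=\frac{K^2}{32}.
\end{equation}
Each $U_i$ and $V_e$ is a sum of at most $n$ processing times, so Lemma~\ref{lem:size} also gives
\begin{equation}\label{eq:nominal}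
\bigl|a_i-K(u_i-u_i^*)\bigr|\le n\theta,\qquad \bigl|b_e-K(v_e-v_e^*)\bigr|\le n\theta,\qquad n\theta=\frac{K}{32n^5}\le\frac K2 .
\end{equation}

Let $A$ be on target. Then $|a_i|,|b_e|\le n\theta$, and since the steps add up to $H$ and $Z=32n^8$,
\[
\frac12\sum_i\delta_ia_i^2+\frac12\sum_e\eta_eb_e^2\le\frac12H(n\theta)^2\le n^2Z\cdot n^2\cdot\frac{n^4K^2}{Z^2}=\frac{n^8K^2}{Z}=\frac{K^2}{32}.
\]
With \eqref{eq:linear}, $f(A)\le f_0+\frac{K^2}{32}+\frac{K^2}{32}$.

Let $A$ be off target. One of the integers $u_i-u_i^*$, $v_e-v_e^*$ is nonzero, so by \eqref{eq:nominal} the corresponding $|a_i|$ or $|b_e|$ is at least $K-\frac K2=\frac K2$. Its step is at least $1$ and the other squares are nonnegative, so $f(A)\ge f_0+\frac12\cdot\frac{K^2}4-\frac{K^2}{32}=f_0+\frac{3K^2}{32}$.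
\end{proof}

\begin{proposition}\label{prop:reduction}
Fix $k\ge3$ and let $Y=\lfloor f_0+K^2/16\rfloor$. The X$k$C instance has an exact cover if and only if the scheduling instance has a schedule of cost at most $Y$. All numbers of the scheduling instance and $|Y|$ are bounded by a polynomial in $n$, and they are computable in polynomial time.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:split}, a schedule of cost at most $Y$ exists if and only if $f(A)\le Y$ for some $A$; since $f(A)$ is an integer, this means $f(A)\le f_0+K^2/16$. As $\frac3{32}>\frac1{16}$, Lemma~\ref{lem:gap} shows that this holds exactly for the sets $A$ that are on target, and by Lemma~\ref{lem:comb} such a set exists if and only if there is an exact cover.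

By Lemma~\ref{lem:size}, $p_j\le nK=512n^{13}$, $d\le n^2K$, and $w_j^T,w_j^E\le nKH\le 512n^{13}\cdot64n^{10}=2^{15}n^{23}$. All targets are at most $hmK\le n^2K$, so $\Gamma_e\le Hn^2K$, and the terms of $f_0$ give
\[
|f_0|\le\tfrac12Hn^4K^2+n\cdot nK\cdot Hn^2K+\tfrac12n(nK)^2H\le2n^4K^2H .
\]
Every quantity is obtained by polynomially many arithmetic operations on integers of this size.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
The decision problem is in NP by the remark after Lemma~\ref{lem:split}. By Lemma~\ref{lem:xkc} and Proposition~\ref{prop:reduction} with $k=3$, X3C is transformed in polynomial time into instances of it whose numbers are bounded by a polynomial in the number $n=5m$ of jobs. So the decision problem is strongly NP-complete and the optimization problem is NP-hard in the strong sense. A pseudopolynomial algorithm would find the optimum of these instances in time polynomial in $n$, and comparing it with $Y$ would decide X3C.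
\end{proof}

The hypothesis $k\ge3$ is needed for the hardness of the covering problem; for $k=2$ an exact cover is a perfect matching in a graph. The assumption $n_e\ge1$ enters through $q\le m$ and \eqref{eq:vrange}, which control the errors in Lemma~\ref{lem:size}.

\section{Almost equal lengths and almost equal weights}\label{sec:near}

For large $k$ the nominal lengths $k-1$ and $k$ are nearly equal, and so are all ratios, because $S/R=(2km+1)/(2km-1)$ and $D$ is small compared with $R$. It remains to make this quantitative.

\begin{proof}[Proof of Theorem~\ref{thm:near}]
Fix $\varepsilon\in(0,1]$, let $k=2+\lceil8/\varepsilon\rceil$ and $t=k-2\ge8/\varepsilon$. This $k\ge3$ is a constant, so Lemma~\ref{lem:xkc} and Proposition~\ref{prop:reduction} give strong NP-hardness on every class that contains the instances of Section~\ref{sec:reduction} for this $k$. We verify the three conditions.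

\emph{Processing times.} By Lemma~\ref{lem:size} and $\theta\le K$,
\[
\frac{p_{\max}}{p_{\min}}\le\frac{kK+\theta}{(k-1)K-\theta}\le\frac{k+1}{k-2}=1+\frac3t\le1+\varepsilon .
\]

\emph{The two weights of a job.} Since $S-R=2c\ge2Z>m$, we have $r_j\le R+m<S+1\le s_j$, so $w_j^T<w_j^E$.

\emph{All weights.} Every $r_j$ and $s_j$ lies in $[R,S+D]$. From $q\ge1$ we get $c\ge(2k-3)Z$, so $D=4mZ\le4mc/(2k-3)$. From $m\ge1$ we get $(2k-1)m\le2km-1$, so both $\frac1{2km-1}$ and $\frac m{2km-1}$ are at most $\frac1{2k-1}$. Hence
\[
\frac{S+D}R=1+\frac{2c+D}{(2km-1)c}\le1+\frac2{2k-1}+\frac4{(2k-3)(2k-1)}=1+\frac2{2k-3}=1+\frac2{2t+1}\le1+\frac1t .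
\]
A weight is a processing time times a ratio, so the largest weight is at most $(1+\frac3t)(1+\frac1t)\le1+\frac7t\le1+\varepsilon$ times the smallest.

\emph{No FPTAS.} Suppose that there is an FPTAS for this class, and apply it to an instance of Section~\ref{sec:reduction}. In a split schedule all $E_j$ and $T_j$ are at most $P$, so the optimal cost $\mathrm{OPT}$ is at most $Q=nP\max_j\{w_j^E,w_j^T\}$, which is bounded by a polynomial in $n$. With accuracy $\varepsilon'=1/(Q+1)$ the FPTAS runs in polynomial time and returns a schedule whose cost lies in $[\mathrm{OPT},\,\mathrm{OPT}+\frac Q{Q+1}]$. By Lemma~\ref{lem:split}, $\mathrm{OPT}$ is an integer, so rounding the returned cost down gives $\mathrm{OPT}$. Comparing it with $Y$ decides X$k$C in polynomial time by Proposition~\ref{prop:reduction}, and $\mathrm{P}=\mathrm{NP}$.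
\end{proof}

\begin{thebibliography}{9}

\bibitem{fptas}
\emph{A Fast FPTAS for Single Machine Scheduling Problem of Minimizing Total Weighted Earliness and Tardiness about a Large Common Due Date},
\texttt{http://gala.gre.ac.uk/\allowbreak id/\allowbreak eprint/\allowbreak 22983/\allowbreak 1/\allowbreak 22983\%20RUSTOGI\_\allowbreak A\_\allowbreak Fast\_\allowbreak FPTAS\_\allowbreak for\_\allowbreak Single\_\allowbreak Machine\_\allowbreak Scheduling\_\allowbreak Problem\_\allowbreak 2018.pdf}

\bibitem{gj}
Garey and Johnson, 1979.

\end{thebibliography}
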